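
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremAp}{Theorem A$'$}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{question}{Question}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The kernel of the Iitaka fibration on fundamental groups\\ need not be almost abelian}


\begin{abstract}
Let $\Phi:X\to Y$ be the Iitaka fibration of a projective manifold and let $K$ be the kernel of $\Phi_*:\pi_1(X)\to\pi_1(Y)$. We answer negatively the question whether $K$ becomes almost abelian after a finite \'etale cover of $X$. For every $\kappa\ge 2$ we construct $X$ with $\kappa(X)=\kappa$ and simply connected general Iitaka fiber, such that every connected finite \'etale cover of $X$ has the same kernel $N$; this $N$ contains a nonabelian free group and is not finitely generated. The kernel is produced by fibers of odd prime multiplicity $p$ over a divisor for which, by a theorem of Deligne, the square of the meridian lies in every finite index subgroup of the fundamental group of the complement.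 Conversely, when the image of $\pi_1$ of the general fiber is almost abelian, the answer is positive if $\kappa(X)\le1$ or if $\pi_1(X)$ is linear in characteristic $0$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $X$ be a projective manifold, that is, a smooth connected complex projective variety, with Kodaira dimension $\kappa(X)\ge 0$. For $m$ large and divisible, the map given by $|mK_X|$ is, up to birational equivalence of its image, independent of $m$ and has connected fibers. This is the \emph{Iitaka fibration} $\Phi:X\dashrightarrow Y$; it satisfies $\dim Y=\kappa(X)$, and its general fiber has Kodaira dimension $0$. Since $\pi_1$ is a birational invariant of smooth projective varieties, we may modify $X$ and $Y$ so that both are smooth and $\Phi$ is a morphism with connected fibers. Then $\Phi_*:\pi_1(X)\to\pi_1(Y)$ is surjective, and we put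
\[
K:=\ker\bigl(\Phi_*:\pi_1(X)\to\pi_1(Y)\bigr).
\]
A group is \emph{almost abelian} if it has an abelian subgroup of finite index. Subgroups and quotients of almost abelian groups are almost abelian. The following question is posed in \cite{Schneider}.

\begin{question}
Is $K$ almost abelian, at least after $X$ is replaced by a suitable finite \'etale cover $\tilde X\to X$? (For $\tilde X$ one takes its own Iitaka fibration and the corresponding kernel $\tilde K$.)
\end{question}

The group $K$ measures what the base of the Iitaka fibration does not see. If $\kappa(X)=\dim X$, then $K=1$; if $\kappa(X)=0$, then $K=\pi_1(X)$. In between, $K$ has two sources. One is the image $A$ of the fundamental group of a general fiber $F$. The other consists of \emph{multiple fibers}: if the fiber over a general point of a divisor in $Y$ has multiplicity $m$, then the loop around this divisor lifts to an element of $K$ whose $m$-th power lies in $A$, but which need not lie in $A$ itself (Lemma~\ref{lem:torsion}). In particular $\pi_1(F)\to K$ is not surjective in general. When $Y$ is a curve, the second contribution can be removed: $\pi_1(X)/A$ is then the fundamental group of a compact orbifold curve,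 which has a torsion-free subgroup of finite index, and on the corresponding \'etale cover the elements coming from multiple fibers lie in $A$. So passing to \'etale covers helps, and one may hope for a positive answer in general, at least when $A$ is almost abelian. Over a base of dimension at least $2$ this hope fails.

\begin{theoremA}
Let $p\ge5$ be prime. There are a smooth projective surface $T$ with $K_T$ ample, a smooth projective variety $X$ of dimension $2p-2$, and a surjective morphism $f:X\to T$ with connected fibers, such that the following hold.
\begin{enumerate}
\item[(1)] The general fiber $F$ of $f$ is simply connected with $K_F\cong\mathcal O_F$; moreover $\kappa(X)=2$, and $f$ is the Iitaka fibration of $X$.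
\item[(2)] The group $N:=\ker(f_*:\pi_1(X)\to\pi_1(T))$ surjects onto $\mathbb Z/p*\mathbb Z/p$ and onto $\bigoplus_{\mathbb N}\mathbb Z/p$. Hence $N$ contains a nonabelian free group, is not finitely generated, and is not almost abelian.
\item[(3)] Every finite index subgroup of $\pi_1(X)$ contains $N$; in fact $N$ is the intersection of all finite index subgroups of $\pi_1(X)$.
\item[(4)] For every connected finite \'etale cover $\tilde X\to X$, the kernel $\tilde K$ attached to the Iitaka fibration of $\tilde X$ equals $N$.
\end{enumerate}
\end{theoremA}

So the answer to the Question is no, even for simply connected general Iitaka fibers. The same happens in all larger Kodaira dimensions.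

\begin{theoremAp}
For every $\kappa\ge2$ there is a projective manifold of Kodaira dimension $\kappa$, with general Iitaka fiber $F$ as in Theorem A, such that every connected finite \'etale cover has as its kernel the same group $N$ as in Theorem A.
\end{theoremAp}

There is also a positive counterpart. It shows that, as long as $A$ is almost abelian, two features of these examples cannot be avoided: $\kappa(X)\ge2$, and a fundamental group that is not linear in characteristic $0$.

\begin{theoremB}
Let $\Phi:X\to Y$ be as above, $F$ a general fiber, and $A:=\operatorname{im}(\pi_1(F)\to\pi_1(X))$. Suppose that $A$ is almost abelian and that either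
\textup{(i)} $\kappa(X)\le1$, or \textup{(ii)} $\pi_1(X)$ is linear over a field of characteristic $0$. Then $\tilde K$ is almost abelian for some finite \'etale cover $\tilde X\to X$.
\end{theoremB}

\paragraph{The plan.} Example~\ref{ex:curve} shows, over a curve, how multiple fibers make $K$ a free product of infinitely many finite cyclic groups, and how a finite cover destroys this. To prevent the latter we look for a surface $T$ and a smooth curve $D\subset T$ such that the meridians of $D$ lie in every finite index subgroup of
\[
\Pi=\pi_1(T\setminus D)/\langle\langle \text{$p$-th powers of meridians of $D$}\rangle\rangle .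
\]
Given such a pair, we need a fibration over $T$ with simply connected general fibers of Kodaira dimension $0$, with multiplicity $p$ along $D$, and with total space of fundamental group $\Pi$. The pair $(T,D)$ is cut out, in Section~\ref{sec:surface}, of a four-dimensional arithmetic quotient containing a Siegel modular threefold (Section~\ref{sec:arith}). The boundary of a tubular neighborhood of this threefold has as its fundamental group an arithmetic central extension to which a theorem of Deligne applies: the \emph{square} of the meridian lies in every finite index subgroup. As the $p$-th power of the meridian is trivial in $\Pi$ and $p$ is odd, the meridian lies there itself. The fibration is built in Section~\ref{sec:realization} and works for every pair $(T,D)$. Theorems A and A$'$ follow in Section~\ref{sec:proofA}, and Theorem B in Section~\ref{sec:proofB}.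

\section{Where elements of the kernel come from}\label{sec:kernel}

\subsection{Conventions}
Let $D$ be a reduced divisor in a complex manifold. A \emph{meridian} of $D$ is a loop that goes along a path in the complement of $D$ to a point near a smooth point of $D$, once positively around $D$, and back along the same path. All meridians of one irreducible component are conjugate. We write $\langle\langle\ \rangle\rangle$ for normal closure, and use constantly the following standard fact.
\begin{enumerate}
\item[(M)] If $W$ is a connected complex manifold and $Z\subsetneq W$ is closed analytic, then $\pi_1(W\setminus Z)\to\pi_1(W)$ is surjective, and its kernel is normally generated by the meridians of the codimension-one components of $Z$.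
\end{enumerate}

The kernel $K$ does not depend on the chosen model. Two smooth models $X_i\to Y_i$ ($i=1,2$) are dominated by a third one $X_3\to Y_3$, with birational morphisms $X_3\to X_i$ and $Y_3\to Y_i$ of smooth projective varieties, and these induce isomorphisms on $\pi_1$.

\subsection{Recognizing an Iitaka fibration}

\begin{lemma}\label{lem:iitaka}
Let $f:W\to B$ be a surjective morphism with connected fibers between smooth projective varieties, with general fiber $F$ and $\kappa(F)=0$.
\begin{enumerate}
\item[(a)] If $\kappa(W)=\dim B$, then $f$ is birationally the Iitaka fibration of $W$.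
\item[(b)] If $B$ is of general type, then $\kappa(W)=\dim B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $K_W|_F=K_F$ and $h^0(F,mK_F)\le1$ for all $m\ge1$, so the pluricanonical maps of $W$ are constant on general fibers of $f$. Hence the Iitaka fibration $W\dashrightarrow W'$ factors through a dominant map $B\dashrightarrow W'$. Since $\dim W'=\kappa(W)=\dim B$, this map is generically finite; since $W\dashrightarrow W'$ has connected fibers, its degree is $1$.

(b) Viehweg's theorem \cite{Viehweg} states that $\kappa(W)\ge\kappa(F)+\dim B$ when $B$ is of general type. The reverse inequality $\kappa(W)\le\kappa(F)+\dim B$ is the easy addition formula.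
\end{proof}

\subsection{The general fiber and the multiple fibers}

\begin{lemma}\label{lem:torsion}
Let $\Phi:X\to Y$ be a surjective morphism with connected fibers between smooth projective varieties, $F$ a general fiber, $A=\operatorname{im}(\pi_1(F)\to\pi_1(X))$ and $K=\ker\Phi_*$.
\begin{enumerate}
\item[(a)] The group $A$ is normal in $\pi_1(X)$. There are finitely many prime divisors $Y_j\subset Y$ and, for each $j$, an element $g_j\in K$ such that $K$ is generated by $A$ and the $\pi_1(X)$-conjugates of the $g_j$. If $E\subset X$ is a prime divisor with $\Phi(E)=Y_j$ and $m$ is its multiplicity in $\Phi^*Y_j$, then $g_j^m\in A$. Such $E$ exist for every $j$.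
\item[(b)] If $\dim Y=1$, let $Y^\circ=Y\setminus\{y_1,\dots,y_s\}$ be an open set over which $\Phi$ is smooth, and let $\mu_j$ be a meridian of $y_j$. Then
\[
\pi_1(X)/A\cong\pi_1(Y^\circ)/\langle\langle\mu_1^{m_1},\dots,\mu_s^{m_s}\rangle\rangle,
\]
where $m_j$ is the greatest common divisor of the multiplicities of the components of $\Phi^*y_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Y^\circ\subset Y$ be a nonempty Zariski open set over which $\Phi$ is smooth, $X^\circ=\Phi^{-1}(Y^\circ)$, and let $Y_j$ be the components of codimension one of $Y\setminus Y^\circ$. Over $Y^\circ$ the map is a differentiable fiber bundle, so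
\[
\pi_1(F)\to\pi_1(X^\circ)\to\pi_1(Y^\circ)\to1
\]
is exact. Since $\pi_1(X^\circ)\to\pi_1(X)$ is onto, $A$ is the image of a normal subgroup under a surjection, hence normal.

Choose a meridian $\mu_j$ of each $Y_j$, a lift $\hat\mu_j\in\pi_1(X^\circ)$, and let $g_j$ be the image of $\hat\mu_j$ in $\pi_1(X)$; clearly $g_j\in K$. Lift an element of $K$ to $\pi_1(X^\circ)$. Its image in $\pi_1(Y^\circ)$ lies in $\ker(\pi_1(Y^\circ)\to\pi_1(Y))$, which by (M) is normally generated by the $\mu_j$. So the lift is a product of conjugates of the $\hat\mu_j^{\pm1}$ and an element of the image of $\pi_1(F)$. This proves the statement on generators.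

The set $\Phi^{-1}(Y_j)$ is the support of the divisor $\Phi^*Y_j$ and maps onto $Y_j$, so some component $E$ maps onto $Y_j$. Let $E$ be any such component and $m$ its multiplicity. A general point $e\in E$ maps to a general point of $Y_j$. Near $\Phi(e)$ the set $Y\setminus Y^\circ$ equals $Y_j$, and $\pi_1$ of its local complement is infinite cyclic, generated by a meridian. In a small disc transverse to $E$ at $e$, the pullback of a local equation of $Y_j$ vanishes to order exactly $m$ at $e$ and nowhere else. So the boundary loop of the disc lies in $X^\circ$ and maps to the $m$-th power of a meridian of $Y_j$. Since $\pi_1(X^\circ)\to\pi_1(Y^\circ)$ is onto, we may choose the path to the base point so that we get a meridian of $E$ in $\pi_1(X^\circ)$ that maps to $\mu_j^m$ in $\pi_1(Y^\circ)$. It differs from $\hat\mu_j^m$ by an element of $\operatorname{im}\pi_1(F)$, and it becomes trivial in $\pi_1(X)$. Hence $g_j^m\in A$.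

(b) Now $X\setminus X^\circ$ is the union of the fibers over the $y_j$. By (M), $\pi_1(X)/A$ is the quotient of $\pi_1(X^\circ)/\operatorname{im}\pi_1(F)=\pi_1(Y^\circ)$ by the normal closure of the images of the meridians of the components $E$ of these fibers. As in (a), such a meridian maps to a conjugate of $\mu_j^{m}$ with $m$ the multiplicity of $E$. For fixed $j$, these powers and $\mu_j^{m_j}$ have the same normal closure.
\end{proof}

\subsection{The smallest example, over a curve}

\begin{example}\label{ex:curve}
Let $T$ be a curve of genus at least $2$, $y_1,\dots,y_5\in T$ distinct points, and $T^\circ=T\setminus\{y_1,\dots,y_5\}$. The only relation between the classes of the meridians $\mu_j$ in $H_1(T^\circ,\mathbb Z)$ is $\sum\mu_j=0$, and the subgroup they generate is a direct summand, since $H_1(T,\mathbb Z)$ is free. So there is a homomorphism $\pi_1(T^\circ)\to\mathbb Z/5$ with $\mu_j\mapsto1$ for all $j$. Let $C\to T$ be the corresponding cyclic cover, totally ramified over the $y_j$. Let $\zeta=e^{2\pi i/5}$ and let $1\in\mathbb Z/5$ act on the Fermat threefold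
\[
V=\{x_0^5+\dots+x_4^5=0\}\subset\mathbb P^4\quad\text{by}\quad x_j\mapsto\zeta^jx_j .
\]
A nontrivial power of this map has five distinct eigenvalues, so its fixed points in $\mathbb P^4$ are the coordinate points, which are not on $V$. The action on $V$ is free, and
\[
X=(C\times V)/(\mathbb Z/5)
\]
is smooth, with $C\times V\to X$ \'etale. Here $V$ is simply connected with $K_V\cong\mathcal O_V$, and $\kappa(X)=\kappa(C\times V)=1$. By Lemma~\ref{lem:iitaka}(a), $X\to T$ is the Iitaka fibration. Near a point of $C$ over $y_j$ the map $C\to T$ is $u\mapsto u^5$, so the fiber of $X$ over $y_j$ is irreducible of multiplicity $5$. Lemma~\ref{lem:torsion}(b) with $A=1$ gives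
\[
\pi_1(X)\cong\pi_1(T^\circ)/\langle\langle\mu_1^5,\dots,\mu_5^5\rangle\rangle .
\]

To find $K$, pass to the universal cover $\mathbb D\to T$, a disc, and let $\Sigma\subset\mathbb D$ be the infinite discrete preimage of $\{y_1,\dots,y_5\}$. The kernel of $\pi_1(T^\circ)\to\pi_1(T)$ is $\pi_1(\mathbb D\setminus\Sigma)$, which is free on suitably chosen meridians, one for each point of $\Sigma$, and the conjugates of the $\mu_j$ are the meridians of the points of $\Sigma$. So $K$ is a free product of infinitely many copies of $\mathbb Z/5$, which is far from almost abelian. But on the \'etale cover $C\times V$ the Iitaka fibration is the projection to $C$, with $\tilde K=\pi_1(V)=1$.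
\end{example}

The large kernel came from the infinitely many points of the preimage of the branch locus in the universal cover; this part survives in Section~\ref{sec:arith}. It collapsed because a finite quotient of $\pi_1(X)$, here $\mathbb Z/5$, detects the order of the $\mu_j$. If no finite quotient detects any element of the kernel, there is no collapse:

\begin{lemma}\label{lem:persist}
Let $f:W\to B$ be a surjective morphism with connected fibers between smooth projective varieties, with general fiber $F$, $\kappa(F)=0$, and $K_B$ ample. Suppose that $N:=\ker(f_*:\pi_1(W)\to\pi_1(B))$ is contained in every finite index subgroup of $\pi_1(W)$. Then for every connected finite \'etale cover $\tilde W\to W$ the Iitaka fibration of $\tilde W$ has kernel $\tilde K=N$.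
\end{lemma}

\begin{proof}
Let $P=\pi_1(\tilde W)\subset\pi_1(W)$. Since $N\subset P$, we have $P=f_*^{-1}(Q)$, where $Q=f_*(P)$ has finite index in $\pi_1(B)$. Let $\check B\to B$ be the \'etale cover corresponding to $Q$. The fiber product $W\times_B\check B$ is connected because the fibers of $f$ are, and it is the \'etale cover of $W$ with group $f_*^{-1}(Q)$. So $\tilde W=W\times_B\check B$. The projection $\tilde f:\tilde W\to\check B$ has connected fibers and general fiber $F$, and $K_{\check B}$ is ample as the pullback of an ample bundle under a finite map. By Lemma~\ref{lem:iitaka}, $\tilde f$ is the Iitaka fibration of $\tilde W$, and its source and target are smooth. Since $\tilde f_*$ is the restriction $P\to Q$ of $f_*$, we get $\tilde K=P\cap N=N$.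
\end{proof}

\section{A divisor whose meridian is almost invisible to finite quotients}\label{sec:arith}

A tubular neighborhood of a smooth divisor, with the divisor removed, is homotopy equivalent to a circle bundle, whose fiber is a meridian. If the universal cover of the divisor is contractible, the fundamental group of this circle bundle is a central extension by $\mathbb Z$ of that of the divisor. So we look for a divisor for which this extension is, up to finite index, one of the following.

\begin{theorem}[Deligne \cite{Deligne}]\label{thm:deligne}
For $n\ge2$ let $\widetilde{Sp_{2n}(\mathbb Z)}$ be the preimage of $Sp_{2n}(\mathbb Z)$ in the universal cover of $Sp_{2n}(\mathbb R)$; it is an extension of $Sp_{2n}(\mathbb Z)$ by $\pi_1(Sp_{2n}(\mathbb R))=\mathbb Z$. Every finite index subgroup of $\widetilde{Sp_{2n}(\mathbb Z)}$ contains $2\mathbb Z$.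
\end{theorem}

We take $n=2$. The divisor will be a Siegel modular threefold, lying in a fourfold.

\subsection{The fourfold and the threefold}
Let
\[
\mathcal H=\Bigl\{Z\in M_2(\mathbb C):\tfrac1{2i}(Z-Z^*)>0\Bigr\},\qquad Z^*=\overline Z^{\,T},
\]
a convex open subset of $M_2(\mathbb C)\cong\mathbb C^4$. Let $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ in $2\times2$ blocks, and
\[
\Gamma=\{g\in SL_4(\mathbb Z[i]):g^*Jg=J,\ g\equiv1\bmod 3\}.
\]
A matrix $g=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma$ acts on $\mathcal H$ by $gZ=(aZ+b)(cZ+d)^{-1}$. By Minkowski's lemma the kernel of $GL_8(\mathbb Z)\to GL_8(\mathbb Z/3)$ is torsion-free; hence so is $\Gamma$, acting on $\mathbb Z[i]^4\cong\mathbb Z^8$. The action on $\mathcal H$ is properly discontinuous with finite stabilizers, which are then trivial. Thus $\Gamma$ acts freely, and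
\[
Y^\circ:=\Gamma\backslash\mathcal H
\]
is a complex manifold of dimension $4$ with contractible universal cover and $\pi_1(Y^\circ)=\Gamma$.

Consider the linear function and the involution
\[
\sigma(Z)=Z_{12}-Z_{21},\qquad \tau(Z)=Z^T .
\]
The involution $\tau$ preserves $\mathcal H$, and its fixed set $\{\sigma=0\}$ consists of the symmetric matrices with positive definite imaginary part. This is the Siegel space $\mathfrak H$ of genus $2$, again convex.

\begin{lemma}\label{lem:tau}
For $g\in\Gamma$ we have $\tau g\tau^{-1}=\bar g$ as transformations of $\mathcal H$, and $\bar g\in\Gamma$.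
\end{lemma}

\begin{proof}
The second claim is clear, since the conditions defining $\Gamma$ are invariant under complex conjugation. For $Z\in M_2(\mathbb C)$ let $L_Z=\{(Zv,v):v\in\mathbb C^2\}\subset\mathbb C^4$. If $cZ+d$ is invertible, then $gL_Z=L_{gZ}$. For $x=(Zv,v)$ and $y=(Z'w,w)$ we compute $x^*Jy=v^*(Z^*-Z')w$. So the orthogonal complement of $L_Z$ with respect to $x^*Jy$ is $L_{Z^*}$. Let $Z\in\mathcal H$. Since $g$ preserves this form, $gL_{Z^*}=(gL_Z)^\perp=L_{(gZ)^*}$. This plane projects isomorphically to the last two coordinates, so $cZ^*+d$ is invertible and $g(Z^*)=(gZ)^*$. Therefore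
\[
(gZ)^T=\overline{(gZ)^*}=\overline{g(Z^*)}=\bar g\,Z^T. \qedhere
\]
\end{proof}

Put $\Gamma_D:=\Gamma\cap Sp_4(\mathbb Z)$; this is the group of all $g\in Sp_4(\mathbb Z)$ with $g\equiv1\bmod3$, of finite index in $Sp_4(\mathbb Z)$.

\begin{lemma}\label{lem:translates}
Two translates $g\mathfrak H$, $g'\mathfrak H$ with $g,g'\in\Gamma$ are equal or disjoint. The stabilizer of $\mathfrak H$ in $\Gamma$ is $\Gamma_D$. The family of translates is locally finite. Consequently $\hat D:=\Gamma\mathfrak H$ is a closed submanifold of $\mathcal H$, with the translates as its components, and $D^\circ:=\Gamma_D\backslash\mathfrak H$ is a connected closed smooth divisor in $Y^\circ$.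
\end{lemma}

\begin{proof}
Suppose $x\in\mathfrak H\cap g\mathfrak H$ with $g\in\Gamma$. Then $\tau$ and $g\tau g^{-1}$ both fix $x$, hence so does their product, which by Lemma~\ref{lem:tau} is
\[
\tau g\tau g^{-1}=\bar g g^{-1}\in\Gamma .
\]
As $\Gamma$ acts freely, $\bar g=g$. So $g$ is real, $g\in\Gamma_D$, and $g\mathfrak H=\mathfrak H$. Conversely, every element of $\Gamma_D$ commutes with $\tau$ by Lemma~\ref{lem:tau} and so preserves $\mathfrak H$. This proves the first two claims.

By Lemma~\ref{lem:tau}, $\tau$ normalizes $\Gamma$, so $\langle\Gamma,\tau\rangle$ contains $\Gamma$ with index $2$ and acts properly discontinuously. Since $g\mathfrak H$ is the fixed set of $g\tau g^{-1}$, and only finitely many elements of $\langle\Gamma,\tau\rangle$ have a fixed point in a given compact set, only finitely many translates meet that set.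
\end{proof}

We fix the notation
\[
\pi:=\pi_1(Y^\circ\setminus D^\circ),\qquad \gamma\in\pi\ \text{ a meridian of } D^\circ .
\]
Since $D^\circ$ is connected, its meridians are exactly the conjugates of $\gamma$. By (M) and covering theory,
\begin{equation}\label{eq:kerpi}
\ker(\pi\to\Gamma)=\langle\langle\gamma\rangle\rangle=\pi_1(\mathcal H\setminus\hat D),
\end{equation}
and, as elements of $\pi_1(\mathcal H\setminus\hat D)$, the conjugates of $\gamma$ in $\pi$ are exactly the meridians of the components of $\hat D$.

\subsection{The normal bundle and Deligne's extension}

\begin{lemma}\label{lem:normal}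
The normal bundle of $D^\circ$ in $Y^\circ$ is $\Gamma_D\backslash(\mathfrak H\times\mathbb C)$ for the action
$g(Z,w)=(gZ,\det(cZ+d)^{-1}w)$.
\end{lemma}

\begin{proof}
Let $g\in\Gamma_D$, $Z\in\mathfrak H$ and $j=cZ+d$. The derivative of $g$ at $Z$ in the direction $W\in M_2(\mathbb C)$ is
\[
aWj^{-1}-(aZ+b)j^{-1}cWj^{-1}=\bigl(a-(gZ)c\bigr)Wj^{-1}.
\]
As $Z$ and $gZ$ are symmetric, $gZ=(gZ)^T=j^{-T}(Za^T+b^T)$, where $j^{-T}=(j^T)^{-1}$. So
\[
a-(gZ)c=j^{-T}\bigl[(Zc^T+d^T)a-(Za^T+b^T)c\bigr]
=j^{-T}\bigl[Z(c^Ta-a^Tc)+(d^Ta-b^Tc)\bigr]=j^{-T},
\]
by the symplectic relations $a^Tc=c^Ta$ and $d^Ta-b^Tc=1$. Hence the derivative is $W\mapsto j^{-T}Wj^{-1}$. It preserves symmetric matrices, which form the tangent space of $\mathfrak H$, and antisymmetric matrices, which therefore form an equivariant model of the normal space. On the line of antisymmetric $2\times2$ matrices, $W\mapsto n^TWn$ is multiplication by $\det n$; here $n=j^{-1}$.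
\end{proof}

\begin{proposition}\label{prop:invisible}
Every finite index subgroup of $\pi$ contains $\gamma'^2$ for every meridian $\gamma'$ of $D^\circ$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:normal}, the normal bundle minus its zero section is $\Gamma_D\backslash(\mathfrak H\times\mathbb C^*)$, and $\mathfrak H\times\mathbb C^*$ has the universal cover $\mathfrak H\times\mathbb C\to\mathfrak H\times\mathbb C^*$, $(Z,s)\mapsto(Z,e^s)$. The fundamental group of the quotient is the group of all lifts of elements of $\Gamma_D$ to this cover:
\[
\tilde\Gamma_D=\{(g,\varphi):g\in\Gamma_D,\ \varphi\in\mathcal O(\mathfrak H),\ e^{\varphi(Z)}=\det(cZ+d)^{-1}\},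
\]
acting by $(Z,s)\mapsto(gZ,s+\varphi(Z))$, with product $(g,\varphi)(g',\varphi')=(gg',\varphi\circ g'+\varphi')$. The positively oriented fiber circle is the element $(1,2\pi i)$.

\emph{Identification with Deligne's extension.} Let $\tilde{\mathcal G}$ be the same group with $g$ running through $Sp_4(\mathbb R)$. Since $\mathfrak H$ is simply connected, $\varphi$ exists for every $g$ and is determined by its value at the point $i\cdot1$. The map $(g,\varphi)\mapsto(g,\varphi(i\cdot1))$ identifies $\tilde{\mathcal G}$ with $\{(g,s):e^s=\det(ci+d)^{-1}\}\subset Sp_4(\mathbb R)\times\mathbb C$. This is the pullback of the covering $\exp:\mathbb C\to\mathbb C^*$ along $g\mapsto\det(ci+d)^{-1}$. So $\tilde{\mathcal G}$ is a topological group covering $Sp_4(\mathbb R)$ with kernel $2\pi i\mathbb Z$; multiplication is continuous because $\varphi(Z)$, obtained from $\varphi(i\cdot1)$ by integrating $-d\log\det(cZ+d)$ along a segment, depends continuously on $g$, $\varphi(i\cdot1)$ and $Z$.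

The group $\pi_1(Sp_4(\mathbb R))=\pi_1(U(2))=\mathbb Z$ is generated by the loop
\[
\begin{pmatrix}a&b\\-b&a\end{pmatrix},\qquad a+ib=\operatorname{diag}(e^{i\theta},1),\quad a,b\ \text{real},\quad 0\le\theta\le2\pi .
\]
Along it $\det(ci+d)^{-1}=\det(a-ib)^{-1}=e^{i\theta}$, so it lifts to a path in $\tilde{\mathcal G}$ from $(1,0)$ to $(1,2\pi i)$. Hence $\pi_1(Sp_4(\mathbb R))\to2\pi i\mathbb Z$ is an isomorphism, and $\tilde{\mathcal G}$ is the universal cover of $Sp_4(\mathbb R)$. So $\tilde\Gamma_D$ is the preimage of $\Gamma_D$ in the universal cover and has finite index in $\widetilde{Sp_4(\mathbb Z)}$. By Theorem~\ref{thm:deligne}, $(1,2\pi i)^2$ lies in every finite index subgroup of $\tilde\Gamma_D$.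

\emph{Conclusion.} A punctured tubular neighborhood of $D^\circ$ in $Y^\circ$ is diffeomorphic to the normal bundle minus its zero section. Its inclusion in $Y^\circ\setminus D^\circ$ gives a homomorphism $\tilde\Gamma_D\to\pi$, well defined up to conjugation, that sends $(1,2\pi i)$ to a meridian $\gamma_0$. The preimage in $\tilde\Gamma_D$ of a finite index subgroup of $\pi$ has finite index, so every finite index subgroup of $\pi$ contains $\gamma_0^2$. If $P\subset\pi$ has finite index, so has its normal core, the intersection of its conjugates. The core contains $\gamma_0^2$ and hence all conjugates of it.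
\end{proof}

\subsection{The kernel is large}
As in Example~\ref{ex:curve}, infinitely many components of the preimage in the universal cover produce an infinite free product. Here we reduce to the plane by means of the linear function $\sigma$: it maps infinitely many translates of $\mathfrak H$ to distinct points of $\mathbb C$, and the punctured plane so obtained has a free fundamental group.

\begin{proposition}\label{prop:large}
Let $p$ be a prime and $N:=\langle\langle\gamma\rangle\rangle/\langle\langle\gamma^p\rangle\rangle$, with normal closures taken in $\pi$. Then $N$ surjects onto the free product of copies of $\mathbb Z/p$ indexed by $\mathbb Z$. In particular it surjects onto $\mathbb Z/p*\mathbb Z/p$ and onto $\bigoplus_{\mathbb N}\mathbb Z/p$.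
\end{proposition}

\begin{proof}
For $t\in\mathbb Z$ let $\beta_t=\begin{pmatrix}0&3ti\\-3ti&0\end{pmatrix}$. This matrix is hermitian, so $\begin{pmatrix}1&\beta_t\\0&1\end{pmatrix}\in\Gamma$, and this element acts on $\mathcal H$ by $Z\mapsto Z+\beta_t$. As $\sigma(\beta_t)=6ti$, the corresponding translates of $\mathfrak H=\{\sigma=0\}$ are
\[
\mathfrak H_t:=\mathfrak H+\beta_t=\{Z\in\mathcal H:\sigma(Z)=6ti\},
\]
which are pairwise distinct components of $\hat D$. Let $\hat D'=\bigcup_t\mathfrak H_t=\sigma^{-1}(6i\mathbb Z)$. We obtain homomorphisms
\[
\pi_1(\mathcal H\setminus\hat D)\longrightarrow\pi_1(\mathcal H\setminus\hat D')\xrightarrow{\ \sigma_*\ }\pi_1(\mathbb C\setminus6i\mathbb Z).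
\]
The first is onto by (M). The second is onto because $\sigma:\mathcal H\to\mathbb C$ has the continuous section
\[
w\longmapsto Z(w)=\begin{pmatrix}i(1+|w|)&w/2\\-w/2&i(1+|w|)\end{pmatrix}.
\]
Indeed $\sigma(Z(w))=w$, and with $r=\operatorname{Re}w$
\[
\frac1{2i}\bigl(Z(w)-Z(w)^*\bigr)=\begin{pmatrix}1+|w|&-ir/2\\ ir/2&1+|w|\end{pmatrix}
\]
has positive trace and determinant $(1+|w|)^2-r^2/4>0$, so $Z(w)\in\mathcal H$.

The group $\pi_1(\mathbb C\setminus6i\mathbb Z)$ is free on suitable meridians $a_t$ of the points $6ti$. A small disc transverse to $\mathfrak H_t$ is mapped by $\sigma$ biholomorphically onto a neighborhood of $6ti$, so the composite sends meridians of $\mathfrak H_t$ to conjugates of $a_t$. It sends meridians of all other components of $\hat D$ to $1$, since they are null-homotopic in $\mathcal H\setminus\hat D'$. Now pass to the quotient of the free group by the relations $a_t^p=1$, the free product of copies of $\mathbb Z/p$. The resulting surjection from $\pi_1(\mathcal H\setminus\hat D)=\langle\langle\gamma\rangle\rangle$ kills the $p$-th power of every meridian of every component of $\hat D$. By the remark after \eqref{eq:kerpi} these powers generate $\langle\langle\gamma^p\rangle\rangle$,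 so the surjection factors through $N$. To get the last two quotients, kill all but two of the free factors, respectively abelianize.
\end{proof}

\section{Cutting down to a surface}\label{sec:surface}

The manifold $Y^\circ$ is not compact. We make a compact base by taking a surface section that misses the boundary, which is possible because the boundary is small. The fundamental group is kept by the Lefschetz theorem of Hamm--L\^e and Goresky--MacPherson \cite{GM}: \emph{if $U\subset\mathbb P^M$ is a smooth connected quasi-projective variety of dimension $n$ and $H$ is a generic hyperplane, then $\pi_i(U\cap H)\to\pi_i(U)$ is bijective for $i<n-1$ and surjective for $i=n-1$.} For $\pi_1$ this gives isomorphisms down to a surface.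

\begin{proposition}\label{prop:surface}
There are a smooth connected projective surface $T\subset Y^\circ$ with $K_T$ ample and a nonempty smooth curve $D=T\cap D^\circ$, a transverse intersection, such that the inclusion induces an isomorphism $\pi_1(T\setminus D)\cong\pi$. Under it, the meridians of $D$ are conjugates of $\gamma$. Consequently, for every prime $p$,
\[
\Pi:=\pi_1(T\setminus D)/\langle\langle\text{$p$-th powers of meridians of $D$}\rangle\rangle\cong\pi/\langle\langle\gamma^p\rangle\rangle,\qquad \pi_1(T)\cong\pi/\langle\langle\gamma\rangle\rangle=\Gamma,
\]
and $\ker(\Pi\to\pi_1(T))=N$ is the group of Proposition~\ref{prop:large}.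
\end{proposition}

\begin{proof}
Let $Y^*\subset\mathbb P^M$ be the Baily--Borel compactification of $Y^\circ$, a projective variety, and $\partial=Y^*\setminus Y^\circ$. The rational boundary components of $\mathcal H$ are points and upper half planes, so $\partial$ is an algebraic set of dimension at most $1$. The set $D^\circ$ is closed analytic in $\mathbb P^M\setminus\partial$, of pure dimension $3>\dim\partial$. By the theorems of Remmert--Stein and Chow, its closure $\overline{D^\circ}$ is algebraic. Thus $U:=Y^\circ\setminus D^\circ$ is quasi-projective.

Let $T=Y^*\cap H_1\cap H_2$ with $H_1$ a generic hyperplane and $H_2$ generic given $H_1$. Generic means that Bertini's theorem applies to $Y^\circ$ and $D^\circ$, that the Lefschetz theorem applies to $U$ and to $U\cap H_1$, and that $\partial\cap H_1\cap H_2=\emptyset$; the last is possible because $\dim\partial\le1$. Then $T$ is a smooth projective surface contained in $Y^\circ$, transverse to $D^\circ$, and $D=T\cap D^\circ=T\cap\overline{D^\circ}$ is a smooth curve, nonempty because $\dim\overline{D^\circ}=3$. The Lefschetz theorem, applied in dimension $4$ and then in dimension $3$, shows that $T\setminus D$ is connected,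 hence so is $T$, and that $\pi_1(T\setminus D)\cong\pi_1(U)=\pi$. As $T$ is transverse to $D^\circ$, a small disc in $T$ transverse to $D$ is transverse to $D^\circ$ in $Y^\circ$. So meridians of $D$ are meridians of $D^\circ$, hence conjugates of $\gamma$.

By adjunction $K_T=(K_{Y^\circ}\otimes\mathcal O(2))|_T$. The Bergman kernel of $\mathcal H$ defines a $\Gamma$-invariant metric on $K_{\mathcal H}$ whose curvature is the Bergman K\"ahler form, so $K_{Y^\circ}$ is positive. Hence $K_T$ is positive, that is, ample.

Since $D\ne\emptyset$, the normal closure of the meridians of $D$, or of their $p$-th powers, is that of $\gamma$, or of $\gamma^p$. This gives the formula for $\Pi$, and with (M) and \eqref{eq:kerpi} the one for $\pi_1(T)$. The kernel of $\Pi\to\pi_1(T)$ is $\langle\langle\gamma\rangle\rangle/\langle\langle\gamma^p\rangle\rangle=N$.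
\end{proof}

\begin{lemma}\label{lem:Pi}
If $p$ is odd, every finite index subgroup of $\Pi$ contains $N$, and $N$ is the intersection of all finite index subgroups of $\Pi$.
\end{lemma}

\begin{proof}
The preimage in $\pi$ of a finite index subgroup of $\Pi$ has finite index. So it contains $\gamma'^2$ for every meridian $\gamma'$ of $D^\circ$ by Proposition~\ref{prop:invisible}, and $\gamma'^p$ by definition of $\Pi$. As $p$ is odd, it contains $\gamma'$, hence all of $\langle\langle\gamma\rangle\rangle$. This is the first claim. For the second, $\Pi/N\cong\Gamma\subset SL_4(\mathbb Z[i])$ is residually finite, since its congruence subgroups $\{g\equiv1\bmod m\}$ have finite index and intersect in the identity.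
\end{proof}

\section{Realizing the multiplicities}\label{sec:realization}

It remains to realize $\Pi$ as the fundamental group of a total space over $T$ with simply connected general fibers of Kodaira dimension $0$.

\subsection{Two local models}\label{subsec:local}
Let $p$ be a prime, $\zeta=e^{2\pi i/p}$, and let $F$ be a simply connected projective manifold with an automorphism $\phi$ of order dividing $p$. Let $\mathbb Z/p$ act on $\Delta\times F$, where $\Delta$ is a disc with coordinate $u$, by $(u,x)\mapsto(\zeta u,\phi(x))$. Consider $M=(\Delta\times F)/(\mathbb Z/p)$ over the disc with coordinate $y=u^p$. Over the punctured disc this is a fiber bundle with fiber $F$, so $\pi_1$ of its total space maps isomorphically to that of the base, which is $\mathbb Z$, generated by the loop $\mu$ around $0$.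
\begin{itemize}
\item \emph{If the action of $\mathbb Z/p$ on $F$ is free}, then $M$ is smooth and the fiber over $0$ has multiplicity $p$. The discs $u\mapsto[(u,x)]$ show that $\mu^p$ becomes trivial in $M$, and $\pi_1(M)=\mathbb Z/p$, since $\Delta\times F$ is simply connected.
\item \emph{If $\phi(x)=x$ for some $x$}, then $u\mapsto[(u,x)]$ depends only on $y=u^p$ and is a section. Hence $\mu$ itself becomes trivial.
\end{itemize}
A free action thus imposes exactly $\mu^p=1$, and a fixed point imposes $\mu=1$. In Example~\ref{ex:curve} the first model occurred at each $y_j$. Globally we would like a cover of $T$ that is branched to order $p$ exactly along $D$, but for the pair of Section~\ref{sec:surface} and odd $p$ no such cover exists: by Proposition~\ref{prop:invisible}, $\gamma$ has order at most $2$ in every finite quotient of $\pi_1(T\setminus D)$. So we allow branching along auxiliary curves $C_i$, and we use the second model there in order to erase them again from the fundamental group. At points where $D$ meets some $C_i$, with local meridians $\gamma$ and $\delta_i$, we require that the group element by which $\gamma^\alpha\delta_i^\beta$ acts has no fixed point on $F$ if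 $p\nmid\alpha$; a fixed point could impose $\gamma^\alpha\delta_i^\beta=1$ as in the second model, and together with $\delta_i=1$ and $\gamma^p=1$ this would kill $\gamma$. The choice of $F$ below is dictated by this.

\subsection{The fiber}
Let $p\ge5$ be prime, $r=2p-2$, and $G=\mathbb F_p^{r}$ with standard basis $e_1,\dots,e_r$. Put $\varepsilon=e_1+\dots+e_r$. Let
\[
V=\Bigl\{\sum_{j=0}^{p-1}x_j^p=0\Bigr\}\subset\mathbb P^{p-1},\qquad F=V\times V .
\]
The Fermat hypersurface $V$ is smooth of dimension $p-2\ge3$. It is simply connected by the Lefschetz hyperplane theorem, and $K_V\cong\mathcal O_V$ by adjunction. (Here $p\ge5$ is used: for $p=3$ it would be an elliptic curve.) For $1\le j\le p-1$ let $e_j$ act on the first factor by $x_j\mapsto\zeta^jx_j$, leaving the other coordinates unchanged, and trivially on the second factor; let $e_{p-1+j}$ act in the same way on the second factor and trivially on the first. This defines an action of $G$ on $F$.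

\begin{lemma}\label{lem:fiber}
\begin{enumerate}
\item[(a)] Every $e_i$ has a fixed point on $F$.
\item[(b)] If $\alpha\not\equiv0\bmod p$, then $\alpha\varepsilon+\beta e_i$ has no fixed point on $F$, for all $i$ and all $\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $e_i$ multiplies the coordinate $x_j$ of one of the factors, then all points with $x_j=0$ in that factor are fixed.

(b) One of the two factors is acted on trivially by $e_i$. On it $\alpha\varepsilon+\beta e_i$ acts by $\operatorname{diag}(\zeta^{\alpha j})_{0\le j\le p-1}$. Since $p$ is prime and $p\nmid\alpha$, these eigenvalues are distinct, so the fixed points in $\mathbb P^{p-1}$ are the coordinate points, and these are not on $V$.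
\end{proof}

A single factor with this action would not do. On $V$ alone, $\varepsilon-e_j$ has eigenvalue $1$ on both $x_0$ and $x_j$, so it fixes the points of $V$ at which all other coordinates vanish and $x_0^p+x_j^p=0$.

\subsection{The total space}

\begin{proposition}\label{prop:realize}
Let $T$ be a smooth connected projective surface, $D\subset T$ a smooth curve and $p\ge5$ a prime. There are a smooth projective variety $X$ and a surjective morphism $f:X\to T$ with connected fibers, with general fiber the manifold $F$ above (so that $F$ is simply connected, $K_F\cong\mathcal O_F$ and $\dim F=2p-4$), and an isomorphism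
\[
\pi_1(X)\cong\pi_1(T\setminus D)/\langle\langle\text{$p$-th powers of meridians of $D$}\rangle\rangle
\]
under which $f_*$ is the natural map to $\pi_1(T)$.
\end{proposition}

\begin{proof}
\emph{Step 1: the branched cover.} Let $L$ be a line bundle with $L^p(-D)$ very ample, and let $C_1,\dots,C_r\in|L^p(-D)|$ be general, $r=2p-2$. Then $D+\sum C_i$ has simple normal crossings, so at most two branches pass through any point. Put $T^\circ=T\setminus(D\cup\bigcup C_i)$. Let $s_i$ be a section of $L^p$ with divisor $D+C_i$. The equation $\ell^p=s_i$ for $\ell\in L$ defines a cyclic unramified cover of $T^\circ$, hence a homomorphism $\pi_1(T^\circ)\to\mathbb Z/p$; it sends a loop that lies in a trivializing set of $L$ to the winding number of $s_i$ along it. Together these give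
\[
\theta:\pi_1(T^\circ)\to G,\qquad \theta(\gamma)=\varepsilon,\quad\theta(\delta_i)=e_i,
\]
for all meridians $\gamma$ of $D$ and $\delta_i$ of $C_i$; so $\theta$ is onto. Let $Z^\circ\to T^\circ$ be the corresponding connected $G$-cover and $Z\to T$ the normalization of $T$ in it, so that $G$ acts on $Z$ with $Z/G=T$.

We claim that $Z$ is smooth. Let $U$ be a small polydisc centered at $t\in T$ with coordinates adapted to the $k\le2$ branches through $t$, and not meeting other branches. Let $U^\circ=U\cap T^\circ$. Then $\pi_1(U^\circ)=\mathbb Z^k$ is generated by the local meridians. Their images in $G$ are, according to the branches through $t$ (if any): $\varepsilon$; $e_i$; $\varepsilon,e_i$; or $e_i,e_j$ with $i\ne j$. They are linearly independent over $\mathbb F_p$, so $\ker(\theta|_{\pi_1(U^\circ)})=p\mathbb Z^k$. Hence each component of $Z$ over $U$ is a polydisc, mapping by $u\mapsto u^p$ in each branch coordinate. So $Z$ is smooth, and the stabilizer in $G$ of a point over $t$ is $\theta(\pi_1(U^\circ))$. The image in $G$ of a local meridian acts as $u\mapsto\zeta u$ in its branch coordinate.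

\emph{Step 2: the variety $X$.} Let $M=(Z\times F)/G$ for the diagonal action, a normal projective variety. Let $X\to M$ be a projective resolution that is an isomorphism over $M_{\mathrm{reg}}$, and let $f$ be the composite $X\to M\to Z/G=T$. Since $G$ acts freely on $Z^\circ$, the open set $X^\circ:=f^{-1}(T^\circ)=(Z^\circ\times F)/G$ is smooth and is a fiber bundle over $T^\circ$ with fiber $F$. As $F$ is connected and $T$ is normal, $f$ has connected fibers. As $F$ is simply connected, $f_*:\pi_1(X^\circ)\to\pi_1(T^\circ)$ is an isomorphism, and we identify the two groups. The cover $Z^\circ\times F\to X^\circ$ is the pullback of $Z^\circ\to T^\circ$, so it corresponds to $\theta$.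

\emph{Step 3: what has to be shown.} Let $R$ be the kernel of $\pi_1(T^\circ)=\pi_1(X^\circ)\to\pi_1(X)$. By (M), the latter map is onto, and $R$ is normally generated by the meridians of the prime divisors $E\subset X\setminus X^\circ$. Let $S\subset\pi_1(T^\circ)$ be the normal subgroup generated by all $\gamma^p$ and all $\delta_i$, for all meridians $\gamma$ of $D$ and $\delta_i$ of $C_i$, $1\le i\le r$. By (M), killing the $\delta_i$ turns $\pi_1(T^\circ)$ into $\pi_1(T\setminus D)$, so
\[
\pi_1(T^\circ)/S=\pi_1(T\setminus D)/\langle\langle\text{$p$-th powers of meridians of }D\rangle\rangle .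
\]
We show $R=S$. Since all groups in question are quotients of $\pi_1(T^\circ)$, it is then clear that $f_*$ is the natural map. As $R$ and $S$ are normal, loops matter only up to free homotopy.

\emph{Step 4: $R\subset S$.} The exceptional divisors of the unspecified resolution $X\to M$ might have meridians that impose new relations. We control them by lifting transverse discs to $Z\times F$. Let $e$ be a general point of a prime divisor $E\subset X\setminus X^\circ$ and $t=f(e)$. Let $\Delta\subset X$ be a small disc through $e$ transverse to $E$ with $\Delta^*=\Delta\setminus\{e\}\subset X^\circ$ and $f(\Delta)\subset U$, with $U$ as in Step 1, and let $\lambda$ be the positive loop in $\Delta^*$. If $t\notin D$, then $f(\lambda)\in\pi_1(U^\circ)$ is a product of powers of local meridians of the $C_i$, hence lies in $S$. Suppose $t\in D$. Then in the abelian group $\pi_1(U^\circ)$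
\[
f(\lambda)=\gamma^\alpha\delta_i^\beta,
\]
with $\gamma,\delta_i$ the local meridians; if no $C_i$ passes through $t$, the second factor is absent, and we put $\beta=0$. Put $g=\theta(f(\lambda))=\alpha\varepsilon+\beta e_i$, and let $\Delta'^*\to\Delta^*$ be a component of the pullback to $\Delta^*$ of the cover $Z^\circ\times F\to X^\circ$. It is a punctured disc with coordinate $v$, and it is cyclic over $\Delta^*$ with group $\langle g\rangle$ acting by rotations. It comes with a $\langle g\rangle$-equivariant map $h:\Delta'^*\to Z\times F$.

The map $h$ extends over $v=0$. Indeed, the composite $\Delta'^*\to Z\times F\to M$ factors through $\Delta\to X\to M$, hence extends continuously over $0$. Since $Z\times F\to M$ is finite, the limit points of $h(v)$ for $v\to0$ lie in a finite set. They form a nonempty connected set, being the intersection of the decreasing family of the compact connected closures of $h(\{0<|v|<\eta\})$. So there is exactly one limit point, and $h$ extends continuously, hence holomorphically.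

By equivariance $g$ fixes $h(0)$. So $g$ has a fixed point on $F$, and Lemma~\ref{lem:fiber}(b) gives $p\mid\alpha$. Hence $f(\lambda)=(\gamma^p)^{\alpha/p}\delta_i^\beta\in S$.

\emph{Step 5: $\gamma^p\in R$.} Let $t\in D\setminus\bigcup C_i$ and let $z\in Z$ lie over $t$. Over a neighborhood of $t$ the stabilizers in $G$ of points of $Z$ are contained in $\langle\varepsilon\rangle$, which acts freely on $F$ by Lemma~\ref{lem:fiber}(b). So $G$ acts freely on $Z\times F$ there, $M$ is smooth, and $X=M$. Let $u\mapsto z(u)$ be a disc in $Z$ through $z$ lying over a disc transverse to $D$ with coordinate $u^p$, and let $x\in F$. The disc $u\mapsto[(z(u),x)]$ lies in $X$, and its boundary lies in $X^\circ$ and maps to $\gamma^p$. So $\gamma^p\in R$. Since $t$ may be chosen on any component of $D$, and all meridians of a component are conjugate, all $p$-th powers of meridians of $D$ lie in $R$.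

\emph{Step 6: $\delta_i\in R$.} Let $t$ be a point on any component of $C_i$, not on $D$ or another $C_j$. Let $z\in Z$ lie over $t$; its stabilizer is $\langle e_i\rangle$. Choose $x\in F$ fixed by $e_i$ (Lemma~\ref{lem:fiber}(a)). Let $u\mapsto z(u)$ be the disc through $z$ over a transverse disc $\Delta$ with coordinate $y=u^p$. The group $\langle e_i\rangle$ acts on it by all rotations $u\mapsto\zeta^ku$ and fixes $x$, so $u\mapsto[(z(u),x)]\in M$ factors through a holomorphic map $h:\Delta\to M$, $y\mapsto h(y)$, with $h(\Delta^*)\subset X^\circ\subset M_{\mathrm{reg}}$.

The point $h(0)$ may be singular on $M$, but $h$ lifts to $X$. The projection $q:\Delta\times_MX\to\Delta$ is proper and is an isomorphism over $\Delta^*$. The closure of $q^{-1}(\Delta^*)$ is an irreducible one-dimensional analytic set, proper over $\Delta$. Its fiber over $0$ is compact of dimension $0$, hence finite. So the closure is finite and bimeromorphic over $\Delta$, hence isomorphic to $\Delta$, as $\Delta$ is normal. The boundary loop of the lifted disc lies in $X^\circ$, maps to $\delta_i$, and is null-homotopic in $X$. So $\delta_i\in R$, for every meridian $\delta_i$ as before.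

Steps 4--6 give $R=S$.
\end{proof}

\section{Proof of Theorems A and A$'$}\label{sec:proofA}

\begin{proof}[Proof of Theorem A]
Let $(T,D)$ be the pair of Proposition~\ref{prop:surface} and $f:X\to T$ the morphism of Proposition~\ref{prop:realize}. Then $\dim X=2+(2p-4)=2p-2$. Moreover $\pi_1(X)\cong\Pi$, with $f_*$ the natural map to $\pi_1(T)$, so $\ker f_*$ is the group $N$ of Proposition~\ref{prop:large}.

(1) The fiber $F$ is as in Proposition~\ref{prop:realize}; in particular $\kappa(F)=0$. As $K_T$ is ample, $T$ is of general type, and Lemma~\ref{lem:iitaka} gives $\kappa(X)=2$ and shows that $f$ is the Iitaka fibration.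

(2) The two surjections are Proposition~\ref{prop:large}. The kernel of $\mathbb Z/p*\mathbb Z/p\to\mathbb Z/p\times\mathbb Z/p$ is free of rank $(p-1)^2\ge16$. Lifting two of its free generators to $N$, we find a nonabelian free subgroup of $N$. Hence $N$ is not almost abelian. It is not finitely generated, since $\bigoplus_{\mathbb N}\mathbb Z/p$ is not.

(3) This is Lemma~\ref{lem:Pi}.

(4) This is Lemma~\ref{lem:persist}, whose hypothesis on $N$ is (3).
\end{proof}

\begin{proof}[Proof of Theorem A\,$'$]
For $\kappa=2$ this is Theorem A. For $\kappa>2$ let $B$ be a product of $\kappa-2$ curves of genus at least $2$ and consider $f\times\mathrm{id}:X\times B\to T\times B$, with general fiber $F$. Its base has ample canonical bundle, so by Lemma~\ref{lem:iitaka} $\kappa(X\times B)=\kappa$, and $f\times\mathrm{id}$ is the Iitaka fibration. Its kernel on $\pi_1$ is $N\times1$. A finite index subgroup of $\Pi\times\pi_1(B)$ meets $\Pi\times1$ in a finite index subgroup, so it contains $N\times1$ by Theorem A(3). Lemma~\ref{lem:persist} applies.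
\end{proof}

\section{Proof of Theorem B}\label{sec:proofB}

By Lemma~\ref{lem:torsion} the elements of $K$ outside $A$ come from torsion in $\pi_1(X)/A$. If $\pi_1(X)/A$ has a torsion-free subgroup of finite index, they disappear on the corresponding cover. For linear groups we need the same argument with a slightly larger subgroup in place of $A$, so we formulate it in that generality. We use Selberg's theorem: a finitely generated linear group in characteristic $0$ is virtually torsion-free, that is, it has a torsion-free subgroup of finite index.

\begin{lemma}\label{lem:claim}
Let $\Phi:X\to Y$ and $A$ be as in Theorem B. Suppose that there is an almost abelian normal subgroup $A'\supset A$ of $\pi_1(X)$ such that $\pi_1(X)/A'$ is virtually torsion-free. Then $\tilde K$ is almost abelian for some finite \'etale cover $\tilde X\to X$.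
\end{lemma}

\begin{proof}
Choose a finite index subgroup $P\supset A'$ of $\pi_1(X)$ with $P/A'$ torsion-free, and let $\tilde X\to X$ be the corresponding cover. Let $\tilde X\to\tilde Y\to Y$ be the Stein factorization of $\tilde X\to Y$. The general fiber $\tilde F$ of $\tilde X\to\tilde Y$ is a connected \'etale cover of a general fiber $F$ of $\Phi$. Kodaira dimension is invariant under finite \'etale covers, so $\kappa(\tilde F)=0$ and $\kappa(\tilde X)=\kappa(X)=\dim\tilde Y$. Let $\tilde A$ be the image of $\pi_1(\tilde F)$ in $P$. Since $A$ is normal and $\tilde F\to X$ factors through a general fiber of $\Phi$, we have $\tilde A\subset A$.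

Replace $\tilde Y$ by a resolution and $\tilde X$ by a resolution of the main component of the fiber product, both isomorphisms over a nonempty Zariski open subset of $\tilde Y$. This changes neither $\pi_1(\tilde X)=P$ nor the general fiber, hence not $\tilde A$. By Lemma~\ref{lem:iitaka}(a), the resulting morphism is the Iitaka fibration of $\tilde X$.

By Lemma~\ref{lem:torsion}(a), $\tilde K$ is generated by $\tilde A$ and $P$-conjugates of elements $g\in P$ with $g^m\in\tilde A\subset A'$ for some $m\ge1$. As $P/A'$ is torsion-free, every such $g$ lies in $A'$, which is normal. So $\tilde K\subset A'$ is almost abelian.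
\end{proof}

\begin{proof}[Proof of Theorem B]
(i) If $\kappa(X)=0$, then $Y$ is a point and $K=\pi_1(X)=A$. If $\kappa(X)=1$, take $A'=A$. By Lemma~\ref{lem:torsion}(b), $\pi_1(X)/A$ is the fundamental group of a compact orbifold Riemann surface. It is finite, or a cocompact lattice in the group of orientation preserving isometries of $\mathbb C$, or one in $PSL_2(\mathbb R)$. In the first two cases the trivial subgroup, respectively the subgroup of translations, is torsion-free of finite index; in the third case Selberg's theorem applies. So Lemma~\ref{lem:claim} applies.

(ii) Let $\pi_1(X)\subset GL_n(k)$; enlarging the field, we may take $k$ algebraically closed of characteristic $0$. Let $\mathcal G$ and $\bar A$ be the Zariski closures of $\pi_1(X)$ and $A$. The normalizer of $\bar A$ in $GL_n(k)$ is Zariski closed and contains $\pi_1(X)$, because $A$ is normal in $\pi_1(X)$. So $\bar A$ is normal in $\mathcal G$. If $A_0\subset A$ is abelian of finite index, then its closure is abelian, and finitely many cosets of this closure cover $\bar A$. So $\bar A$ is almost abelian. Put $A'=\pi_1(X)\cap\bar A$, an almost abelian normal subgroup containing $A$. The finitely generated group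 $\pi_1(X)/A'$ embeds in the linear algebraic group $\mathcal G/\bar A$, so it is virtually torsion-free by Selberg's theorem, and Lemma~\ref{lem:claim} applies. (The passage from $A$ to $A'$ is made because $\pi_1(X)/A$ itself is not given as a linear group.)
\end{proof}

\begin{remark}
In Theorem A we have $A=1$. So by Theorem B(ii) the group $\pi_1(X)$ there is not linear in characteristic $0$. This also follows directly from (3): finitely generated linear groups are residually finite by Malcev's theorem, whereas $N\ne1$ lies in every finite index subgroup of $\pi_1(X)$.
\end{remark}

\begin{thebibliography}{9}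

\bibitem{Deligne}
Deligne, C. R. Acad. Sci. Paris 287 (1978), A203--A208.

\bibitem{GM}
Goresky--MacPherson, \emph{Stratified Morse Theory}, Part II.

\bibitem{Schneider}
Source of the problem:
\url{https://www-fourier.univ-grenoble-alpes.fr/~demailly/source_files/epreuves/SCV_schneider.pdf}

\bibitem{Viehweg}
Viehweg, J. reine angew. Math. 330 (1982).

\end{thebibliography}

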